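
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Counting the intervals in the degrees of interpretability}


\begin{abstract}
Let $T$ be a consistent recursively enumerable extension of Peano Arithmetic, and let $D_T$ be the lattice of degrees of interpretability of the recursively enumerable extensions of $T$. We show that $D_T$ has exactly $\aleph_0$ nonisomorphic intervals. The intervals are separated by an invariant with values in $\{0,1,2,\dots,\infty\}$, analogous to covering dimension and defined by first-order conditions. For all $a<b$ in $D_T$, every value is taken by some interval $[a,c]$ with $a<c\le b$.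
\end{abstract}

\section{The question}\label{sec:question}

Throughout, $T$ is a consistent recursively enumerable (r.e.) theory in the language of arithmetic that extends Peano Arithmetic $\mathrm{PA}$. Let $A,B,\dots$ range over the r.e.\ extensions of $T$ in the same language; the inconsistent extension is allowed. Write $A\le B$ if $A$ is relatively interpretable in $B$, that is, if there is a translation of the language into itself, with quantifiers relativized to a definable domain, that turns theorems of $A$ into theorems of $B$. Write $A\equiv B$ if $A\le B$ and $B\le A$. The equivalence classes $d(A)$ of $\equiv$ are the \emph{degrees of interpretability}, and $D_T$ is the set of all of them, ordered by $d(A)\le d(B)$ iff $A\le B$. This partial order is a lattice with least element $0_T=d(T)$ and greatest element $1_T$, the degree of the inconsistent extension. For $a\le b$ in $D_T$ the interval $[a,b]$ is $\{c\in D_T: a\le c\le b\}$ with the induced order.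

Since $T$ extends $\mathrm{PA}$, all these theories are essentially reflexive, and interpretability has a concrete meaning.

\begin{fact}[Orey--H\'ajek; Guaspari, Lindstr\"om; see {\cite[Ch.~6]{Lindstrom}}]\label{fact:OH}
For r.e.\ extensions $A,B$ of $\mathrm{PA}$ in the language of arithmetic, $A\le B$ if and only if every $\Pi_1$ sentence provable in $A$ is provable in $B$.
\end{fact}

Thus a degree measures which $\Pi_1$ sentences a theory proves, and nothing else.

It is known that $D_T$ has intervals that are not isomorphic to each other; there are even $a,b$ strictly between $0_T$ and $1_T$ such that $[0_T,a]$ and $[0_T,b]$ are not isomorphic. The problem posed in \cite{Degrees} is to determine the exact number of isomorphism types of intervals $[a,b]$ with $a<b$. There are only countably many r.e.\ theories, so $D_T$ is countable and the number is at most $\aleph_0$. The question is whether it is finite.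

Part of the structure suggests uniformity. For $a<1_T$, the interval $[a,1_T]$ is again of the form $D_{A_0}$ for a consistent r.e.\ theory $A_0$ (Proposition~\ref{prop:rel} below), so whatever can be proved about $D_T$ for all $T$ holds in all these intervals. We therefore look for variety by moving the upper end point, and there it is abundant.

\begin{theorem}\label{thm:count}
The number of isomorphism types of intervals $[a,b]$, $a<b$, in $D_T$ is exactly $\aleph_0$. Moreover, there are infinitely many types already among the intervals $[0_T,c]$.
\end{theorem}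

The idea is to ask how well covers can be shrunk. Let $c>0_T$ and suppose $x_1\vee\dots\vee x_n=c$. Can one find $y_i\le x_i$ that still join to $c$ and have nothing in common, $y_1\wedge\dots\wedge y_n=0_T$? If $c$ is the degree of $T+\pi$ for one $\Pi_1$ sentence $\pi$, the answer is yes even for $n=2$: the $\Sigma_1$ sentence $\neg\pi$ can be cut into disjoint pieces by comparing least witnesses. If $c$ is put together from $m$ families, each consisting of mutually disjoint pieces, the answer is yes for $n=m+1$ by the pigeonhole principle. For every $m\ge2$ we shall build $m$ families for which the answer is no for $n=m$, by diagonalizing against all possible $y_1,\dots,y_n$. So the least $n$ for which the answer is yes for all covers of $c$ takes infinitely many values as $c$ varies.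

\section{The invariant}\label{sec:invariant}

\begin{definition}
Let $L$ be a distributive lattice with least element $0$ and greatest element $1\ne0$. For $n\ge2$ let $N_n$ be the following statement about $L$: whenever $x_1\vee\dots\vee x_n=1$, there are $y_i\le x_i$ $(1\le i\le n)$ with $y_1\vee\dots\vee y_n=1$ and $y_1\wedge\dots\wedge y_n=0$. Let $\dim L$ be the least $d\ge0$ such that $N_{d+2}$ holds in $L$, and $\dim L=\infty$ if there is no such $d$.
\end{definition}

For the lattice of open sets of a space, $N_n$ says that every cover by $n$ open sets can be shrunk to an open cover with no point common to all $n$ members; the name is chosen by analogy with covering dimension. Joins, meets, $0$ and $1$ are determined by the order, so $\dim$ is an isomorphism invariant of the partial order. Moreover, each $N_n$ can be expressed by a first-order sentence in the language of the order.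

\begin{lemma}\label{lem:mono}
$N_n$ implies $N_{n+1}$. Hence, if $d\ge1$, $N_{d+2}$ holds and $N_{d+1}$ fails in $L$, then $\dim L=d$; and if $N_n$ fails for infinitely many $n$, then $\dim L=\infty$.
\end{lemma}

\begin{proof}
Let $x_1\vee\dots\vee x_{n+1}=1$. Apply $N_n$ to $x_1,\dots,x_{n-1},x_n\vee x_{n+1}$ and obtain $y_1,\dots,y_{n-1},z$. Put $y_n=z\wedge x_n$ and $y_{n+1}=z\wedge x_{n+1}$. By distributivity $y_n\vee y_{n+1}=z\wedge(x_n\vee x_{n+1})=z$, so the join of all $y_i$ is $1$. Their meet is below $y_1\wedge\dots\wedge y_{n-1}\wedge z=0$. This proves the first statement. By it, if some $N_k$ fails, then $N_n$ fails for all $n$ with $2\le n\le k$, and the second statement follows.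
\end{proof}

\begin{example}\label{ex:finite}
Let $P=\{p,q_1,\dots,q_n\}$, $n\ge2$, be ordered by $p<q_i$ for all $i$, and let $L$ be the lattice of down-sets of $P$. Then $\dim L=n-1$. The sets $x_i=\{p,q_i\}$ cover $P$; any down-sets $y_i\subseteq x_i$ covering $P$ must satisfy $q_i\in y_i$, so all contain $p$, and $N_n$ fails. Now let $x_1\cup\dots\cup x_{n+1}=P$. Choose for each $i$ one $k(i)$ with $q_i\in x_{k(i)}$, and let $y_k=\bigcup\{\{p,q_i\}:k(i)=k\}$. Then $y_k\subseteq x_k$, the $y_k$ cover $P$, and since one of the $n+1$ indices is not of the form $k(i)$, one $y_k$ is empty. So $N_{n+1}$ holds.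
\end{example}

The common part $p$ is trapped because $\{p,q_i\}$ cannot be covered by two smaller down-sets. In $D_T$ single sentences present no such obstacle (Proposition~\ref{prop:upper} below), and the trap must be built by other means. The next theorem says that it can be built everywhere. By Section~\ref{sec:ideals}, $D_T$ and hence all its intervals are distributive, so $\dim$ applies to the intervals $[a,b]$ with $a<b$.

\begin{theorem}\label{thm:strong}
For all $a<b$ in $D_T$ and every $d\in\{0,1,2,\dots,\infty\}$ there is $c$ with $a<c\le b$ and $\dim[a,c]=d$. Hence below every $b>a$ there are infinitely many intervals with the same bottom $a$ that are pairwise not even elementarily equivalent. Conversely, if $b=a\vee d(T+\pi)$ with $\pi\in\Pi_1$ and $a<b$, then $\dim[a,b]=0$. In particular $\dim[a,1_T]=0$ for all $a<1_T$.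
\end{theorem}

\section{Degrees as ideals of $\Sigma_1$ sentences}\label{sec:ideals}

By Fact~\ref{fact:OH} a degree is determined by the $\Pi_1$ sentences proved. We prefer to record the $\Sigma_1$ sentences refuted, since these can be cut into disjoint parts.

A \emph{$\Sigma_1$ sentence} is one of the form $\exists x\,\delta(x)$ with $\delta\in\Delta_0$. Conjunctions and disjunctions of $\Sigma_1$ sentences are effectively rewritten in this form, up to equivalence in $\mathrm{PA}$. For $\Sigma_1$ sentences write $\sigma\le\tau$ if $T\vdash\sigma\to\tau$. Call $\sigma$ \emph{refutable} if $T\vdash\neg\sigma$ and \emph{irrefutable} otherwise; $\sigma$ is irrefutable iff $T+\sigma$ is consistent. Call $\sigma,\tau$ \emph{disjoint} if $\sigma\wedge\tau$ is refutable.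

An \emph{ideal} (over $T$) is a set of $\Sigma_1$ sentences that contains all refutable ones, is closed downward under $\le$, and is closed under $\vee$. The ideal $\langle G\rangle$ generated by a set $G$ of $\Sigma_1$ sentences consists of all $\sigma$ below a finite, possibly empty, disjunction of members of $G$ (the empty disjunction being false); it is r.e.\ if $G$ is. We write $\langle\zeta\rangle=\{\sigma:\sigma\le\zeta\}$ for the principal ideal generated by $\zeta$, and $\mathbf 0$ for the ideal of all refutable sentences. Let $\mathcal I_T$ be the set of r.e.\ ideals, ordered by inclusion.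

\begin{lemma}\label{lem:calc}
\begin{enumerate}
\item[(i)] $\mathcal I_T$ is a distributive lattice. Meets are intersections, and $X_1\vee\dots\vee X_n$ consists of all $\sigma$ with $\sigma\le\xi_1\vee\dots\vee\xi_n$ for some $\xi_k\in X_k$.
\item[(ii)] If every member of $G$ is disjoint from every member of $H$, then $\langle G\rangle\cap\langle H\rangle=\mathbf 0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set described is an r.e.\ ideal, contains every $X_k$, and is contained in every ideal that does; the statement on meets is immediate. For distributivity let $\sigma\in K\cap(X\vee Y)$, say $\sigma\le\alpha\vee\beta$ with $\alpha\in X$, $\beta\in Y$. Then $\sigma$ is equivalent over $T$ to $(\sigma\wedge\alpha)\vee(\sigma\wedge\beta)$, which belongs to $(K\cap X)\vee(K\cap Y)$. The reverse inclusion holds in every lattice.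

(ii) If $\sigma\le\gamma_1\vee\dots\vee\gamma_r$ and $\sigma\le\eta_1\vee\dots\vee\eta_s$ with $\gamma_i\in G$, $\eta_j\in H$, then $\sigma\le\bigvee_{i,j}(\gamma_i\wedge\eta_j)$, and the right side is refutable.
\end{proof}

For an r.e.\ ideal $I$ put $T_I=T+\{\neg\sigma:\sigma\in I\}$, an r.e.\ extension of $T$. We shall use
\begin{equation}\label{eq:TI}
T_I\vdash\sigma\to\tau\quad\Longleftrightarrow\quad \sigma\le\tau\vee\iota\ \text{ for some }\iota\in I\qquad(\sigma,\tau\in\Sigma_1).
\end{equation}
From right to left this is clear; from left to right, a proof uses finitely many axioms $\neg\iota_1,\dots,\neg\iota_r$ with $\iota_i\in I$, and $\iota=\iota_1\vee\dots\vee\iota_r\in I$ will do (a refutable $\iota$ if $r=0$).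

\begin{proposition}\label{prop:iso}
The map $A\mapsto I(A)=\{\sigma\in\Sigma_1:A\vdash\neg\sigma\}$ induces an isomorphism $D_T\cong\mathcal I_T$. Its inverse sends $I$ to $d(T_I)$.
\end{proposition}

\begin{proof}
Since $A$ is r.e.\ and extends $T$, $I(A)$ is an r.e.\ ideal. Every $\Pi_1$ sentence is equivalent to the negation of a $\Sigma_1$ sentence, so Fact~\ref{fact:OH} says that $A\le B$ iff $I(A)\subseteq I(B)$. Finally $I(T_I)=I$ for every r.e.\ ideal $I$, by \eqref{eq:TI} with $\tau$ refutable.
\end{proof}

In particular $1_T$ corresponds to the ideal of all $\Sigma_1$ sentences, and $0_T$ to $\mathbf 0$. The next proposition moves the bottom of an interval to $\mathbf 0$ at the cost of changing the theory.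

\begin{proposition}\label{prop:rel}
Let $I$ be an r.e.\ ideal over $T$ that does not contain all $\Sigma_1$ sentences. Then $T_I$ is a consistent r.e.\ extension of $\mathrm{PA}$, and
\[
\mathcal I_{T_I}=\{J\in\mathcal I_T: I\subseteq J\}.
\]
Consequently, for $J\in\mathcal I_T$ with $I\subseteq J$, the interval $[I,J]$ of $\mathcal I_T$ is the interval $[\mathbf 0,J]$ of $\mathcal I_{T_I}$, where $\mathbf 0$ is taken over $T_I$. In particular, if $a<1_T$ is the degree corresponding to $I$ and $A_0=T_I$, then $d(A_0)=a$ and $[a,1_T]\cong D_{A_0}$.
\end{proposition}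

\begin{proof}
By $I(T_I)=I$, the theory $T_I$ does not refute all $\Sigma_1$ sentences, so it is consistent. An ideal over $T_I$ contains all sentences refuted by $T_I$, that is, contains $I$; and it is an ideal over $T$ because $T\subseteq T_I$. Conversely, let $J\supseteq I$ be an ideal over $T$. It contains all sentences refuted by $T_I$. If $T_I\vdash\sigma\to\tau$ with $\tau\in J$, then $\sigma\le\tau\vee\iota\in J$ for some $\iota\in I$ by \eqref{eq:TI}, so $\sigma\in J$. Thus $J$ is an ideal over $T_I$. The least ideal over $T_I$ is $I$, which gives the statement on $[I,J]$. For the last statement apply Proposition~\ref{prop:iso} to $T$ and to $T_I$.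
\end{proof}

So we may study intervals $[\mathbf 0,I]$ of $\mathcal I_T$, which consist of all r.e.\ ideals contained in $I$, and change $T$ when another bottom is wanted. Sections \ref{sec:split}--\ref{sec:general} hold for every consistent r.e.\ extension $T$ of $\mathrm{PA}$.

\section{Splitting covers: an upper bound for the dimension}\label{sec:split}

The tool is the reduction principle: if several $\Sigma_1$ sentences compete, the one with the least witness wins, and ties are broken by the index.

\begin{lemma}[Reduction]\label{lem:red}
From $\Sigma_1$ sentences $\varphi_1,\dots,\varphi_n$ one effectively obtains $\Sigma_1$ sentences $\varphi_1^*,\dots,\varphi_n^*$ such that $\mathrm{PA}$ proves $\varphi_i^*\to\varphi_i$ for all $i$, $\bigvee_i\varphi_i\to\bigvee_i\varphi_i^*$, and $\neg(\varphi_i^*\wedge\varphi_j^*)$ for $i\ne j$.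
\end{lemma}

\begin{proof}
Let $\varphi_i=\exists x\,\delta_i(x)$ and
\[
\varphi_i^*=\exists x\Bigl(\delta_i(x)\wedge\bigwedge_{j<i}\neg\delta_j(x)\wedge\forall y<x\bigwedge_{j\le n}\neg\delta_j(y)\Bigr).
\]
Clearly $\varphi_i^*$ implies $\varphi_i$. Argue in $\mathrm{PA}$. If some $\varphi_i$ holds, there is a least $x$ satisfying some $\delta_i$; with the least such $i$ for this $x$ we have $\varphi_i^*$. Conversely, a witness of any $\varphi_i^*$ is this least $x$, and $i$ is this least index. So at most one $\varphi_i^*$ holds.
\end{proof}

A single sentence covered by $n$ ideals can thus be cut into $n$ disjoint pieces. The same works simultaneously for many sentences if they do not interfere.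

\begin{definition}
A \emph{disjoint sum} is an ideal generated by $\{\tau_i:i\in W\}$, where $W$ is an r.e.\ set of numbers, $i\mapsto\tau_i$ is recursive, and $\tau_i,\tau_j$ are disjoint for distinct $i,j\in W$.
\end{definition}

\begin{lemma}\label{lem:dsum}
Let $A$ be a disjoint sum and $A\subseteq X_1\vee\dots\vee X_n$ with r.e.\ ideals $X_k$. There are r.e.\ ideals $Z_k\subseteq X_k\cap A$ with $Z_1\vee\dots\vee Z_n=A$ and $Z_k\cap Z_l=\mathbf 0$ for $k\ne l$.
\end{lemma}

\begin{proof}
Let $A$ be generated by $\{\tau_i:i\in W\}$ as in the definition. For $i\in W$ search for $\xi_k\in X_k$ and a proof in $T$ of $\tau_i\to\xi_1\vee\dots\vee\xi_n$; the search succeeds because $\tau_i\in A$, and we take the first result. Apply Lemma~\ref{lem:red} to $\tau_i\wedge\xi_1,\dots,\tau_i\wedge\xi_n$. We obtain pairwise disjoint $\tau_{i,k}\le\tau_i\wedge\xi_k$ with $\tau_i\le\tau_{i,1}\vee\dots\vee\tau_{i,n}$. Let $Z_k=\langle\{\tau_{i,k}:i\in W\}\rangle$. This is an r.e.\ ideal contained in $X_k\cap A$, and $\bigvee_kZ_k$ contains every $\tau_i$, so it equals $A$. Let $k\ne l$ and $i,j\in W$. Then $\tau_{i,k}$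 and $\tau_{j,l}$ are disjoint: if $i=j$ by Lemma~\ref{lem:red}, and if $i\ne j$ because they lie below the disjoint sentences $\tau_i,\tau_j$. Now use Lemma~\ref{lem:calc}(ii).
\end{proof}

\begin{proposition}\label{prop:upper}
If $I\ne\mathbf 0$ and $I=A_1\vee\dots\vee A_m$ with disjoint sums $A_j$, $m\ge1$, then $[\mathbf 0,I]$ satisfies $N_{m+1}$. In particular $\dim[\mathbf 0,\langle\zeta\rangle]=0$ for every irrefutable $\zeta$.
\end{proposition}

\begin{proof}
Let $X_1\vee\dots\vee X_{m+1}=I$. For each $j\le m$ let $Z^j_1,\dots,Z^j_{m+1}$ be given by Lemma~\ref{lem:dsum} for $A_j$. Put $Y_k=\bigvee_jZ^j_k$. Then $Y_k\subseteq X_k$ and $\bigvee_kY_k=\bigvee_jA_j=I$. By distributivity $\bigcap_kY_k$ is the join of the ideals $\bigcap_kZ_k^{f(k)}$ over all maps $f:\{1,\dots,m+1\}\to\{1,\dots,m\}$. Each $f$ takes some value $j$ at two indices $k\ne l$, so $\bigcap_iZ_i^{f(i)}\subseteq Z^j_k\cap Z^j_l=\mathbf 0$. Hence $\bigcap_kY_k=\mathbf 0$. For the last statement note that $\langle\zeta\rangle$ is a disjoint sum with one generator, so $N_2$ holds.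
\end{proof}

Is $N_{m+1}$ best possible for $m\ge2$ disjoint sums? A counterexample to $N_m$ needs generators of different $A_j$ that overlap, in such a way that the overlap cannot be assigned to one of them. We next provide the raw material.

\section{Disjoint parts and small parts of a $\Sigma_1$ sentence}\label{sec:parts}

By Craig's theorem $T$ has a primitive recursive set of axioms, which we fix. For a $\Sigma_1$ sentence $\zeta$ let $\mathrm{Prf}_\zeta(p,c)$ be a formula, $\Delta_1$ in $\mathrm{PA}$ and obtained effectively from $\zeta$, that expresses ``$p$ is a proof from $T+\zeta$ of the formula with code $c$''. We use the following standard properties.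
\begin{enumerate}
\item[(P1)] $\mathrm{PA}$ proves each true and refutes each false numerical instance of $\mathrm{Prf}_\zeta$.
\item[(P2)] The code of a proof exceeds the codes of all parts of the formula proved and all numbers whose numerals occur in it; $\mathrm{PA}$ proves this.
\item[(P3)] A proof proves exactly one formula; $\mathrm{PA}$ proves this.
\end{enumerate}
The numeral of $e$ is $\bar e$, and $\ulcorner\varphi\urcorner$ is the code of $\varphi$ or its numeral. Writing $\dot v$ in a quoted formula means that the numeral of $v$ is substituted.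

\subsection*{Disjoint parts}

To fight all possible opponents at once we need infinitely many separate places. The following Rosser-type sentences supply them.

\begin{lemma}\label{lem:columns}
From a $\Sigma_1$ sentence $\zeta$ one effectively obtains pairwise disjoint $\Sigma_1$ sentences $\zeta_0,\zeta_1,\dots\le\zeta$. If $\zeta$ is irrefutable, so are all $\zeta_e$.
\end{lemma}

\begin{proof}
By the diagonal lemma with a parameter there is, effectively from $\zeta$, a $\Sigma_1$ formula $R(v)$, in which $v$ occurs free, such that with $P(y,v)$ denoting $\mathrm{Prf}_\zeta(y,\ulcorner\neg R(\dot v)\urcorner)$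
\[
\mathrm{PA}\vdash R(v)\leftrightarrow\exists y\bigl[P(y,v)\wedge\forall z<y\;\forall w<z\;\neg P(z,w)\bigr].
\]
By (P2), $\mathrm{PA}\vdash P(z,w)\to w<z$, so the bound on $w$ is no restriction: $R(v)$ says that the first proof of any sentence of the form $\neg R(\bar w)$ is a proof of $\neg R(\bar v)$. Put $\zeta_e=\zeta\wedge R(\bar e)$.

\emph{Disjointness.} Let $e\ne k$. Argue in $\mathrm{PA}$ and suppose that $y$ witnesses $R(\bar e)$ and $y'$ witnesses $R(\bar k)$. If $y<y'$, then $P(y,\bar e)$ and, by (P2), $\bar e<y$; this contradicts the second condition on $y'$. Exchanging roles, $y'<y$ is impossible too. So $y=y'$ is a proof of the two distinct sentences $\neg R(\bar e)$ and $\neg R(\bar k)$, contradicting (P3).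

\emph{Irrefutability.} Let $T+\zeta$ be consistent, and suppose that some $\zeta_k$ is refutable, so $T+\zeta\vdash\neg R(\bar k)$. Then there is a least number $y$ that is a proof from $T+\zeta$ of one of the sentences $\neg R(\bar 0),\neg R(\bar 1),\dots$; let it prove $\neg R(\bar e)$. By (P1), $\mathrm{PA}$ proves $P(\bar y,\bar e)$ and each of the finitely many sentences $\neg P(\bar z,\bar w)$ with $w<z<y$. So $\mathrm{PA}\vdash R(\bar e)$, while $T+\zeta\vdash\neg R(\bar e)$. Hence $T+\zeta$ is inconsistent, a contradiction.
\end{proof}

\subsection*{Small parts}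

Inside one such place we need sentences, one below the other, such that the smaller is irrefutable and yet of no help in covering the larger.

\begin{definition}
Let $\zeta'\le\zeta$ be $\Sigma_1$ sentences. Then $\zeta'$ is \emph{small in} $\zeta$ if for every $\Sigma_1$ sentence $\chi$, $\zeta\le\zeta'\vee\chi$ implies $\zeta\le\chi$.
\end{definition}

A refutable sentence is small in every $\zeta$; the point is to find an irrefutable one. We look for $\zeta'=\zeta\wedge\rho$. If $T+\zeta$ proves $\rho\vee\chi$, it should also prove $\chi$, and for this it suffices that $T+\zeta+\neg\chi$ refutes $\rho$. So $\rho$ should assert the truth of every $\chi$ for which $\rho\vee\chi$ has been proved. To keep $\rho$ a $\Sigma_1$ sentence we consider only proofs up to some bound $y$. To make the bound harmless we require $y$ to be a proof of $\neg\rho$. It will turn out that no standard number is such a proof, so any $y$ of this kind exceeds every actual proof.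

\begin{lemma}[A Guaspari-type construction]\label{lem:small}
There is a recursive map $\zeta\mapsto\zeta^\flat$ on $\Sigma_1$ sentences with $\zeta^\flat\le\zeta$ such that, if $\zeta$ is irrefutable, then
\begin{enumerate}
\item[(a)] $\zeta^\flat$ is irrefutable, and
\item[(b)] $\zeta^\flat$ is small in $\zeta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathrm{Tr}$ be a $\Sigma_1$ truth predicate for $\Sigma_1$ sentences, so that $\mathrm{PA}\vdash\chi\leftrightarrow\mathrm{Tr}(\ulcorner\chi\urcorner)$ for each $\Sigma_1$ sentence $\chi$. Let $\mathrm{S}(c)$ be a formula, $\Delta_1$ in $\mathrm{PA}$, that expresses that $c$ is the code of a $\Sigma_1$ sentence and whose numerical instances are decided correctly by $\mathrm{PA}$. Let $\ulcorner\rho\urcorner\mathbin{\dot\vee}c$ denote the code of the disjunction of $\rho$ and the sentence coded by $c$; here the disjunction is taken literally and not rewritten in the form $\exists x\,\delta(x)$. By the diagonal lemma there is, effectively from $\zeta$, a $\Sigma_1$ sentence $\rho$ with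
\[
\mathrm{PA}\vdash\rho\leftrightarrow\exists y\Bigl[\mathrm{Prf}_\zeta(y,\ulcorner\neg\rho\urcorner)\wedge\forall p\le y\;\forall c\le y\bigl(\mathrm{S}(c)\wedge\mathrm{Prf}_\zeta(p,\ulcorner\rho\urcorner\mathbin{\dot\vee}c)\to\mathrm{Tr}(c)\bigr)\Bigr].
\]
The right side is $\Sigma_1$ in $\mathrm{PA}$: the inner implication has a $\Delta_1$ premise and a $\Sigma_1$ conclusion, and bounded quantifiers in front of $\Sigma_1$ formulas are absorbed by collection. Put $\zeta^\flat=\zeta\wedge\rho$, and assume that $T+\zeta$ is consistent.

(a) Suppose that $y$ is a proof of $\neg\rho$ from $T+\zeta$. Consider numbers $p,c\le y$. If $c$ is the code of a $\Sigma_1$ sentence $\chi$ and $p$ is a proof of $\rho\vee\chi$ from $T+\zeta$, then $T+\zeta$ proves $\neg\rho$ and $\rho\vee\chi$, hence $\chi$, hence $\mathrm{Tr}(\bar c)$. Otherwise $\mathrm{PA}$ refutes the premise of the inner implication for $\bar p,\bar c$, by (P1) and the choice of $\mathrm{S}$. There are finitely many such pairs, so $T+\zeta$ proves the bracket for $\bar y$, and therefore $\rho$. This contradicts consistency. Thus $T+\zeta\nvdash\neg\rho$,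 that is, $\zeta^\flat$ is irrefutable.

(b) Suppose $\zeta\le\zeta^\flat\vee\chi$. Then $T+\zeta\vdash\rho\vee\chi$; let $p$ be a proof of this, so $\ulcorner\chi\urcorner<p$ by (P2). Argue in $T+\zeta+\neg\chi$. No $y\ge\bar p$ satisfies the bracket, because the pair $\bar p,\ulcorner\chi\urcorner$ satisfies the premise of the inner implication and $\mathrm{Tr}(\ulcorner\chi\urcorner)$ fails. No $y<\bar p$ satisfies it either: by (a) none of these finitely many numbers is a proof of $\neg\rho$ from $T+\zeta$, and $\mathrm{PA}$ proves this by (P1). Hence $\neg\rho$. So $T+\zeta+\neg\chi$ proves $\neg\rho$; it also proves $\rho\vee\chi$ and $\neg\chi$, so it is inconsistent, and $T+\zeta\vdash\chi$.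
\end{proof}

\section{Dimension one by hand}\label{sec:one}

We now build two disjoint sums $A_1,A_2$ such that $N_2$ fails in $[\mathbf 0,A_1\vee A_2]$. Let $\zeta$ be irrefutable, let $\zeta_0,\zeta_1,\dots$ be the sentences of Lemma~\ref{lem:columns}, and let $\sigma_e=\zeta_e^\flat$. We think of $\zeta_e$ as the $e$-th \emph{column}; it contains the irrefutable small part $\sigma_e$. What an ideal does in different columns is independent:

\begin{lemma}\label{lem:column}
Let $S$ be a set of numbers, $\tau_i\le\zeta_i$ for $i\in S$, and $\beta\in\langle\{\tau_i:i\in S\}\rangle$. If $e\in S$, then $\beta\wedge\zeta_e\le\tau_e$. If $e\notin S$, then $\beta\wedge\zeta_e$ is refutable.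
\end{lemma}

\begin{proof}
We have $\beta\le\bigvee_{i\in F}\tau_i$ for a finite $F\subseteq S$. For $i\ne e$ the sentence $\tau_i\wedge\zeta_e$ is refutable because $\zeta_i$ and $\zeta_e$ are disjoint. So $\beta\wedge\zeta_e\le\tau_e\wedge\zeta_e\le\tau_e$ if $e\in F$, and $\beta\wedge\zeta_e$ is refutable if $e\notin F$. Both statements follow.
\end{proof}

An opponent tries to present r.e.\ ideals $B_1\subseteq A_1$ and $B_2\subseteq A_2$ with $B_1\vee B_2=A_1\vee A_2$ and $B_1\cap B_2=\mathbf 0$. We fight the $e$-th r.e.\ set $W_e$, as a candidate for $B_1$, in column $e$. At first only $A_1$ enters the column, with the small part $\sigma_e$. Then only $B_1$ can cover $\sigma_e$, so the opponent must put $\sigma_e$ into $B_1$. If he does, we react by putting the whole column $\zeta_e$ into $A_2$. In this column $B_1\subseteq A_1$ never gets beyond $\sigma_e$, which is small in $\zeta_e$; so $B_2$ must cover $\zeta_e$ alone. Then $\sigma_e$ lies in both ideals.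

Formally, let $(W_e)_e$ be an effective list of all r.e.\ sets of $\Sigma_1$ sentences, and let
\[
E=\{e:\sigma_e\in W_e\},\quad A_1=\langle\{\sigma_e:e\ge0\}\rangle,\quad A_2=\langle\{\zeta_e:e\in E\}\rangle,\quad I=A_1\vee A_2 .
\]
The set $E$ is r.e., so both $A_1$ and $A_2$ are disjoint sums. Suppose that $B_1\subseteq A_1$, $B_2\subseteq A_2$ are r.e.\ ideals with $B_1\vee B_2=I$. Fix $e$ with $W_e=B_1$. There are $\beta_k\in B_k$ with $\sigma_e\le\beta_1\vee\beta_2$. If $e\notin E$, then $\beta_2\wedge\zeta_e$ is refutable by Lemma~\ref{lem:column}; since $\sigma_e\le\zeta_e$, this gives $\sigma_e\le\beta_1$ and $\sigma_e\in B_1=W_e$, that is, $e\in E$, a contradiction. So $e\in E$; hence $\sigma_e\in B_1$ and $\zeta_e\in I$. Now choose $\beta_k\in B_k$ with $\zeta_e\le\beta_1\vee\beta_2$. By Lemma~\ref{lem:column}, $\beta_1\wedge\zeta_e\le\sigma_e$, so $\zeta_e\le\sigma_e\vee\beta_2$. Since $\sigma_e$ is small in $\zeta_e$, $\zeta_e\le\beta_2$. Thus $\sigma_e\le\zeta_e\in B_2$, and the irrefutable sentence $\sigma_e$ lies in $B_1\cap B_2$.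

With $X_k=A_k$ this refutes $N_2$ in $[\mathbf 0,I]$, while $N_3$ holds by Proposition~\ref{prop:upper}. Hence $\dim[\mathbf 0,I]=1$.

\begin{remark}
In this construction smallness cannot be dropped. If we took $\sigma_e=\zeta_e$, then $A_2\subseteq A_1$, and $B_1=A_1$, $B_2=\mathbf 0$ would split the cover. Nor can the requirement that the $B_k$ be r.e.: the ideals $\langle\{\sigma_e:e\notin E\}\rangle$ and $\langle\{\zeta_e:e\in E\}\rangle$ are contained in $A_1$ and $A_2$, together generate $I$ because $\sigma_e\le\zeta_e$, and have intersection $\mathbf 0$ by Lemma~\ref{lem:calc}(ii). By the argument above the first of them is not r.e.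
\end{remark}

\section{All dimensions}\label{sec:general}

For $n$ disjoint sums we use in each column a chain of $n$ sentences, each small in the next. The opponent is forced up the chain: as soon as he has put the $k$-th sentence into $B_k$, we give the $(k+1)$-st to $A_{k+1}$.

\begin{proposition}\label{prop:lower}
Let $n\ge2$ and let $\zeta$ be irrefutable. There are, effectively from $n$ and $\zeta$, disjoint sums $A_1,\dots,A_n\subseteq\langle\zeta\rangle$ such that, with $I=A_1\vee\dots\vee A_n$, there are no r.e.\ ideals $B_k\subseteq A_k$ with $B_1\vee\dots\vee B_n=I$ and $B_1\cap\dots\cap B_n=\mathbf 0$. Hence $[\mathbf 0,I]$ fails $N_n$ and satisfies $N_{n+1}$, and $\dim[\mathbf 0,I]=n-1$.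
\end{proposition}

\begin{proof}
Let $\zeta_0,\zeta_1,\dots$ be as in Lemma~\ref{lem:columns}. Put $\sigma_e^n=\zeta_e$ and $\sigma_e^k=(\sigma_e^{k+1})^\flat$ for $1\le k<n$. By Lemma~\ref{lem:small} all $\sigma_e^k$ are irrefutable,
\[
\sigma_e^1\le\sigma_e^2\le\dots\le\sigma_e^n=\zeta_e,
\]
and $\sigma_e^{k-1}$ is small in $\sigma_e^k$ for $2\le k\le n$.

Let $(W_{e,1},\dots,W_{e,n-1})_e$ be an effective list of all $(n-1)$-tuples of r.e.\ sets of $\Sigma_1$ sentences. Let $E_1$ be the set of all numbers, and
\[
E_{k+1}=\{e\in E_k:\sigma_e^k\in W_{e,k}\}\quad(1\le k<n),\qquad A_k=\langle\{\sigma_e^k:e\in E_k\}\rangle\quad(1\le k\le n).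
\]
The sets $E_1\supseteq E_2\supseteq\dots\supseteq E_n$ are r.e., and $\sigma_e^k\le\zeta_e\le\zeta$. So the $A_k$ are disjoint sums contained in $\langle\zeta\rangle$, obtained effectively from $n$ and $\zeta$.

Let $B_k\subseteq A_k$ be r.e.\ ideals with $B_1\vee\dots\vee B_n=I$. Fix $e$ with $W_{e,k}=B_k$ for $1\le k<n$, and let $k$ be the largest index with $e\in E_k$; it exists since $e\in E_1$. Thus $e\in E_j$ for $j\le k$ and $e\notin E_j$ for $j>k$.

\emph{Claim: $\sigma_e^k\in B_k$.} Since $\sigma_e^k\in A_k\subseteq I$, there are $\beta_j\in B_j\subseteq A_j$ with $\sigma_e^k\le\beta_1\vee\dots\vee\beta_n$. As $\sigma_e^k\le\zeta_e$, we even have $\sigma_e^k\le\bigvee_j(\beta_j\wedge\zeta_e)$. We apply Lemma~\ref{lem:column} to $A_j$ with $j\ne k$. If $j>k$, then $e\notin E_j$ and $\beta_j\wedge\zeta_e$ is refutable. If $j<k$, then $e\in E_j$ and $\beta_j\wedge\zeta_e\le\sigma_e^j\le\sigma_e^{k-1}$. Hence $\sigma_e^k\le\beta_1$ if $k=1$, and $\sigma_e^k\le\sigma_e^{k-1}\vee\beta_k$ if $k\ge2$. In the second case $\sigma_e^k\le\beta_k$ because $\sigma_e^{k-1}$ is small in $\sigma_e^k$. So $\sigma_e^k\le\beta_k\in B_k$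 in both cases.

If $k<n$, the claim says $\sigma_e^k\in W_{e,k}$, so $e\in E_{k+1}$, contrary to the choice of $k$. Hence $k=n$ and $\sigma_e^n\in B_n$. For $j<n$ we have $e\in E_{j+1}$, so $\sigma_e^j\in W_{e,j}=B_j$. Since $\sigma_e^1\le\sigma_e^j$ for all $j\le n$, the irrefutable sentence $\sigma_e^1$ lies in $B_1\cap\dots\cap B_n$. This proves the main statement.

Note that $I\ne\mathbf 0$, since $\sigma_0^1\in A_1\subseteq I$. Taking $X_k=A_k$ we see that $N_n$ fails in $[\mathbf 0,I]$. By Proposition~\ref{prop:upper} with $m=n$, $N_{n+1}$ holds. So $\dim[\mathbf 0,I]=n-1$ by Lemma~\ref{lem:mono}.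
\end{proof}

For infinite dimension we place the examples for $n=2,3,\dots$ in disjoint parts of $\zeta$. A bad cover of one part extends to a bad cover of the whole.

\begin{proposition}\label{prop:inf}
For every irrefutable $\zeta$ there is an r.e.\ ideal $J\subseteq\langle\zeta\rangle$, $J\ne\mathbf 0$, with $\dim[\mathbf 0,J]=\infty$.
\end{proposition}

\begin{proof}
Let $\zeta_0,\zeta_1,\dots$ be as in Lemma~\ref{lem:columns}. For $n\ge2$ let $A^n_1,\dots,A^n_n$ and $I_n=A_1^n\vee\dots\vee A_n^n\subseteq\langle\zeta_n\rangle$ be given by Proposition~\ref{prop:lower} for $n$ and $\zeta_n$. By the effectiveness stated there, the ideal $J$ generated by $\bigcup_{n\ge2}I_n$ is r.e. It contains $I_2\ne\mathbf 0$ and is contained in $\langle\zeta\rangle$.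

Fix $n\ge2$, and let $H$ be the r.e.\ ideal generated by $\bigcup_{m\ge2,\,m\ne n}I_m$. Its generators lie below sentences $\zeta_m$ with $m\ne n$ and so are disjoint from $\zeta_n$; hence $H\cap\langle\zeta_n\rangle=\mathbf 0$ by Lemma~\ref{lem:calc}(ii). Put $X_1=A^n_1\vee H$ and $X_k=A^n_k$ for $2\le k\le n$. Then $\bigvee_kX_k=I_n\vee H=J$. Moreover, by distributivity,
\[
X_k\cap\langle\zeta_n\rangle=A_k^n\quad(1\le k\le n),\qquad J\cap\langle\zeta_n\rangle=I_n .
\]
Suppose there were r.e.\ ideals $Y_k\subseteq X_k$ with $\bigvee_kY_k=J$ and $\bigcap_kY_k=\mathbf 0$. Put $B_k=Y_k\cap\langle\zeta_n\rangle$. Then $B_k\subseteq A_k^n$, $\bigvee_kB_k=J\cap\langle\zeta_n\rangle=I_n$ by distributivity, and $\bigcap_kB_k=\mathbf 0$. This contradicts Proposition~\ref{prop:lower}. So $N_n$ fails in $[\mathbf 0,J]$ for every $n\ge2$.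
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
That the number is at most $\aleph_0$ was noted in Section~\ref{sec:question}. For the lower bound take a provable $\Sigma_1$ sentence $\zeta$; it is irrefutable since $T$ is consistent. For every $n\ge2$ Proposition~\ref{prop:lower} gives an r.e.\ ideal $I_n$ with $\dim[\mathbf 0,I_n]=n-1$. By Proposition~\ref{prop:iso} there are degrees $c_n>0_T$ with $\dim[0_T,c_n]=n-1$. Since $\dim$ is an isomorphism invariant, the intervals $[0_T,c_n]$, $n\ge2$, are pairwise nonisomorphic.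
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $a<b$, and let $I_a\subsetneq I_b$ be the corresponding ideals. By Proposition~\ref{prop:rel} the theory $A_0=T_{I_a}$ is consistent, $I_b$ is an ideal over $A_0$, and the intervals $[a,c]$ with $a<c\le b$ correspond to the intervals $[\mathbf 0,C]$ of $\mathcal I_{A_0}$ with $\mathbf 0\ne C\subseteq I_b$. In this paragraph, irrefutability, $\langle\zeta\rangle$ and $\mathbf 0$ refer to $A_0$ in place of $T$, and the earlier results are applied to $A_0$. Choose $\zeta\in I_b\setminus I_a$; then $\zeta$ is irrefutable and $\langle\zeta\rangle\subseteq I_b$. Let $C$ be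
\begin{itemize}
\item $\langle\zeta\rangle$ if $d=0$ (Proposition~\ref{prop:upper});
\item the ideal $I$ of Proposition~\ref{prop:lower} with $n=d+1$ if $1\le d<\infty$;
\item the ideal $J$ of Proposition~\ref{prop:inf} if $d=\infty$.
\end{itemize}
In each case $\mathbf 0\ne C\subseteq\langle\zeta\rangle\subseteq I_b$ and $\dim[\mathbf 0,C]=d$. This gives the required $c$.

If $d<d'\le\infty$, then the first-order sentence $N_{d+2}$ holds in lattices of dimension $d$ and fails in those of dimension $d'$. So intervals of different dimension are not elementarily equivalent.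

For the converse part let $b=a\vee d(T+\pi)$ with $a<b$, let $A_0$ be as before, and let $\zeta$ be a $\Sigma_1$ sentence equivalent to $\neg\pi$. The ideal of $d(T+\pi)$ over $T$ is $\{\sigma:T+\pi\vdash\neg\sigma\}=\{\sigma:T\vdash\sigma\to\zeta\}$. So the ideal $I_b$ consists of all $\sigma$ with $T\vdash\sigma\to\zeta\vee\iota$ for some $\iota\in I_a$, and by \eqref{eq:TI} this means $A_0\vdash\sigma\to\zeta$. Thus $I_b$ is the principal ideal generated by $\zeta$ over $A_0$. It is not the least ideal over $A_0$ because $a<b$, so $\zeta$ is irrefutable over $A_0$, and $\dim[a,b]=0$ by Proposition~\ref{prop:upper}, applied to $A_0$. If $a<1_T$ and $\pi$ is the sentence $0=1$, then $b=1_T$, which gives the last statement.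
\end{proof}

\begin{thebibliography}{9}

\bibitem{Degrees}
\emph{7. Degrees Of Interpretability},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=presschapter&isResultClick=True&urlId=lnl%2F1235416283}

\bibitem{Lindstrom}
Lindstr\"om, \emph{Aspects of Incompleteness}, Ch.~6.

\end{thebibliography}

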